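# Ample stable theories without groups, orthogonal to all trivial types

## 1. Three points and one triple

Take three points $x_1,x_2,x_3$ and one fact about them: together they form a triple. There are two ways to store this fact.

The first way uses functions. One point, say $x_3$, chooses the other two: $r_1(x_3)=x_1$, $r_2(x_3)=x_2$, while $x_1$ and $x_2$ choose nothing. Write $\langle\cdot\rangle$ for closure under the functions. Then $\langle x_1\rangle=\{x_1\}$, $\langle x_2\rangle=\{x_2\}$ and $\langle x_3\rangle=\{x_1,x_2,x_3\}$. Call two sets dependent when their closures meet. Then $x_3$ depends on $\{x_1,x_2\}$, but it already depends on $x_1$ alone. This is no accident. The functions are unary, so $\langle b,c\rangle=\langle b\rangle\cup\langle c\rangle$, and if $\langle a\rangle$ meets $\langle b,c\rangle$, then it meets $\langle b\rangle$ or $\langle c\rangle$. No dependence among three points is really about three points.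

The second way remembers only the unordered set $\{x_1,x_2,x_3\}$. Now nobody can tell which point made the choice. To compare $x_1$ with $x_3$ we may imagine that $x_2$ chose, and then the closures $\{x_1\}$ and $\{x_3\}$ are disjoint. In the same way any two of the points look independent. To measure all three, count: for a set $U$ of points let $\delta(U)$ be $|U|$ minus the number of triples inside $U$, and let $d(U)$ be the least $\delta(W)$ with $W\supseteq U$. A single point has $d=1$, a pair has $d=2$, and $d(\{x_1,x_2,x_3\})=3-1=2$. The third point costs nothing once the other two are there. So the points are pairwise independent and jointly dependent, and we got this by forgetting who chose.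

The same trick applies to an order relation. Store $y_0<z_0$ ($y_0$ on a lower level, $z_0$ on a higher one) either by an arrow from $z_0$ to $y_0$ or by an arrow from $y_0$ to $z_0$, and then forget the direction. Continue to a zigzag
$$y_0<z_0>y_1<z_1>y_2<\cdots .$$
If all arrows point towards $z_0$, then $y_0$ and $y_1$ are attached to $z_0$ separately and in the same way, so $z_0$ cannot tell them apart. If all arrows point towards $y_1$, then $y_1$ cannot tell $z_0$ from $z_1$. Anything that $y_0$ and $z_0$ have in common is therefore carried along the zigzag to points less and less connected with $y_0$, and we may hope that it is nothing at all. Yet $y_0<z_0$ is a genuine relation.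

A group also provides three pairwise independent, jointly dependent points, namely $x,y,xy$. But the stored functions above look far too poor to define a group. Can both phenomena, ternary dependence and relations "with nothing in common", live together in one theory without groups, the second of them iterated along long chains, and with the first so pervasive that the points involved have no contact with anything trivial? The next section makes this precise.

## 2. Ampleness, triviality, orthogonality

Let $T$ be a complete stable theory in a countable language $L$ with monster model $\mathbb M$. We work in $\mathbb M^{eq}$, write $c\downarrow_AB$ if $\operatorname{tp}(c/A\cup B)$ does not fork over $A$, and write $\operatorname{acl}$ for $\operatorname{acl}^{eq}$. Elements of the home sorts are called real. A global type is a type over $\mathbb M$.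

**Definition 2.1.** Let $n\ge1$. $T$ is $n$-ample if there are a small set $A$ and tuples $a_0,\dots,a_n$ in $\mathbb M^{eq}$ such that

* (i) $a_n\not\downarrow_Aa_0$;
* (ii) $a_{i+1}\downarrow_{Aa_i}a_0\dots a_{i-1}$ for $1\le i<n$;
* (iii) $\operatorname{acl}(Aa_0)\cap\operatorname{acl}(Aa_1)=\operatorname{acl}(A)$;
* (iv) $\operatorname{acl}(Aa_0\dots a_{i-1}a_i)\cap\operatorname{acl}(Aa_0\dots a_{i-1}a_{i+1})=\operatorname{acl}(Aa_0\dots a_{i-1})$ for $1\le i<n$.

Then $a_0,\dots,a_n$ (over $A$) witness $n$-ampleness.

**Example 2.2.** For $n=1$ only (i) and (iii) are left: two dependent tuples with nothing in common. In an algebraically closed field let $a,b,c$ be algebraically independent, $a_0=(a,b)$ (the line $y=ax+b$) and $a_1=(c,d)$ with $d=ac+b$ (a point on it). Then $a_1\not\downarrow a_0$, since $(c,d)$ has transcendence degree $2$, but only degree $1$ over $(a,b)$. For (iii) let $e\in\operatorname{acl}(a_0)\cap\operatorname{acl}(a_1)$. Choose $c'$ transcendental over $a,b,c$, and let $d'=ac'+b$. The type of $c$ over $a,b$ is the generic type of a strongly minimal set, so it is stationary, and $(c',d')$ has the same type as $(c,d)$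 over $\operatorname{acl}(a_0)\ni e$. Hence $e\in\operatorname{acl}(c',d')$. But $a,b$ can be computed from the two points, so $c,d,c',d'$ are algebraically independent, $(c,d)\downarrow(c',d')$, and $e\in\operatorname{acl}(\emptyset)$. This is a zigzag of length two.

**Definition 2.3.** $T$ is trivial if for every small $C$ and all $a,b,c$: if $a,b,c$ are pairwise independent over $C$, then $\{a,b,c\}$ is independent over $C$. A type $p$ over $B$ is trivial if for every $C\supseteq B$, any set of realizations of nonforking extensions of $p$ to $C$ that is pairwise independent over $C$ is independent over $C$.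

**Example 2.4.** In an infinite vector space over the field with two elements, linearly independent $a,b$ together with $a+b$ are pairwise independent over $\emptyset$, and $a+b\in\operatorname{acl}(a,b)\setminus\operatorname{acl}(\emptyset)$. So this theory is not trivial. The functional storage of §1 will give a trivial theory, see Corollary 6.4.

**Definition 2.5.** Types $p\in S(B)$ and $q\in S(C)$ are orthogonal if for every $D\supseteq B\cup C$, every realization $a$ of a nonforking extension of $p$ to $D$ and every realization $b$ of a nonforking extension of $q$ to $D$ satisfy $a\downarrow_Db$.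

**Example 2.6.** A nonalgebraic type $p\in S(B)$ is never orthogonal to itself: take $D=B$ and $b=a$; then $a\not\downarrow_Ba$.

The problem, from the text "Geometric properties of forking in stable theories" (https://www.uea.ac.uk/~h120/Luminy13.pdf), is this. Let $n\ge2$. Is there a stable $n$-ample theory which does not interpret an infinite group and in which $n$-ampleness is witnessed by elements $a_0,\dots,a_n$ over some set $A$ such that for each $i\le n$ the type $\operatorname{tp}(a_i/A)$ is orthogonal to every trivial type, over any parameter set? (The phrase "elements whose types are orthogonal to all trivial types" is read here as referring to the individual types $\operatorname{tp}(a_i/A)$; part 3 below shows that for the answer nothing changes if one takes the type of the whole tuple.)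

**Theorem 2.7.** Let $I$ be a nonempty set of positive integers. There is a complete theory $T=T_I$ in a countable language (many-sorted; one-sorted if $|I|=1$) such that

1. $T$ is stable and interprets no infinite group; in fact $T$ is a reduct of a stable trivial theory $T^+$;
2. for all $m\in I$ and $1\le n\le m$ there are real elements $a_0,\dots,a_n$ witnessing $n$-ampleness over $\emptyset$ such that each $\operatorname{tp}(a_i/\emptyset)$ has weight one and is orthogonal to every trivial type;
3. moreover $\operatorname{tp}(a_0\dots a_n/\emptyset)$ is orthogonal to every trivial type.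

With $I=\{n\}$ the answer to the problem is yes, for every $n\ge2$ (and also for $n=1$). With $I=\{1,2,\dots\}$ a single many-sorted theory works for all $n$.

Here are the textbook facts on a stable theory that we use; all sets are small.

* (F1) $\downarrow$ is automorphism invariant, symmetric, monotone and of finite character; $a\downarrow_ABC$ iff $a\downarrow_AB$ and $a\downarrow_{AB}C$; for all $a$ and $A\subseteq B$ there is $a'\equiv_Aa$ with $a'\downarrow_AB$. Consequence: if $a\downarrow_Ab$ and $a'\downarrow_{Aa}b$, then $aa'\downarrow_Ab$.
* (F2) $c\downarrow_Ac$ iff $c\in\operatorname{acl}(A)$. Hence $a\downarrow_Ab$ implies $\operatorname{acl}(Aa)\cap\operatorname{acl}(Ab)=\operatorname{acl}(A)$.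
* (F3) $p\in S(A)$ is stationary if it has exactly one nonforking extension to each larger set. The global nonforking extensions of a type over $A$ are conjugate over $A$. If $p\in S(A)$ is stationary, all its realizations have the same type over $\operatorname{acl}(A)$, since extensions to $\operatorname{acl}(A)$ do not fork.
* (F4) Global types are definable. If $\mathfrak q$ is an $\operatorname{Aut}(\mathbb M/A)$-invariant global type, its definition is over $A$, so $\mathfrak q$ does not fork over $A$. For small $A'\supseteq A$ the type $\mathfrak q|A'$ is stationary: $\mathfrak q$ is a global nonforking extension of it and is fixed by $\operatorname{Aut}(\mathbb M/A')$, so by (F3) it is the only one. The nonforking extensions of $\mathfrak q|A'$ are the types $\mathfrak q|A''$.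
* (F5) Over a model $N$: $a\downarrow_Nb$ iff $\operatorname{tp}(a/Nb)$ is finitely satisfiable in $N$.
* (F6) Let $C\subseteq\mathbb M^{eq}$ and let $d$ be a tuple. By extension and symmetry there is a small model $N$ with $C\subseteq\operatorname{dcl}^{eq}(N)$ and $N\downarrow_Cd$. For subtuples $a,b$ of $d$ we have $a\downarrow_Cb$ iff $a\downarrow_Nb$. Indeed, if $a\downarrow_Cb$, then $N\downarrow_Cab$ gives $a\downarrow_{Cb}N$, hence $a\downarrow_CNb$ and $a\downarrow_Nb$. Conversely, $a\downarrow_CN$ and $a\downarrow_Nb$ give $a\downarrow_CNb$.
* (F7) For a tuple $e$ in $\mathbb M^{eq}$ and sets $A,B$ there is a real tuple $\tilde e$ (finite if $e$ is) with $e\in\operatorname{dcl}^{eq}(\tilde e)$ and $\tilde e\downarrow_{Ae}B$. For every $B'\subseteq B$ with $e\downarrow_AB'$ we then have $\tilde e\downarrow_AB'$.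
* (F8) Let $G$ be a group interpreted over a model $N$. There are generic elements of $G$ over $N$. If $g,h$ are $N$-independent generics, then $g,h,gh$ are pairwise independent over $N$ and $gh$ is generic over $N$. If a formula holds of a generic element, finitely many translates of the set it defines cover $G$.
* (F9) A stationary type $p$ has weight one if it is not algebraic and for every realization $a$ of a nonforking extension of $p$ to a set $C$ and all $b\downarrow_Ce$ we have $a\downarrow_Cb$ or $a\downarrow_Ce$.

## 3. Triviality excludes groups, and too much else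

For each $n$ the free $n$-pseudospace (the "$n$-space" of Tent and of Baudisch, Martin-Pizarro and Ziegler) is an $\omega$-stable trivial theory which is $n$-ample and interprets no infinite group. Hrushovski's ab initio construction gives a non-trivial strongly minimal set which interprets no infinite group. The first thing to try is to put both structures side by side, as two halves that do not interact. The result is stable, non-trivial and $n$-ample, and interprets no infinite group. It fails because of where the witnesses live.

**Lemma 3.1.** In a trivial theory every type is trivial, so no nonalgebraic type is orthogonal to all trivial types.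

*Proof.* Let $a_1,\dots,a_k$ be pairwise independent over $C$. We show by induction on $k$ that they are independent; $k\le2$ is clear. Let $k\ge3$. By induction every proper subfamily is independent. Hence $a_1$, the tuple $a_2\dots a_{k-1}$, and $a_k$ are pairwise independent over $C$, so by triviality $a_k\downarrow_Ca_1\dots a_{k-1}$. The same works for every other index. By finite character the statement holds for infinite families. The last statement is Example 2.6. $\square$

In the disjoint union, a tuple $x$ from the first half has trivial type. Indeed, by (F6) we may test independence over models, and a model has the form $N_1\sqcup N_2$. Since the halves do not interact, a formula about $x$ with parameters $c_1,c_2$ from the two halves is, for these fixed parameters, equivalent to a formula about $x$ and $c_1$ in the first half. So by (F5) independence over $N_1\sqcup N_2$ of tuples of the first half is independence over $N_1$ in the first half, which is trivial. So at the very first witness $a_0$ taken from the first half, orthogonality fails: $\operatorname{tp}(a_0/A)$ is itself a trivial type. The problem is designed to exclude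 such examples.

Triviality is a cheap way to exclude groups, by (F8), but by Lemma 3.1 it cannot hold in the theory we want. Section 1 suggests the way out. An infinite group interpreted in a reduct is also interpreted in the full structure, so the absence of groups passes to reducts. Triviality need not pass to reducts: forgetting the direction of a choice destroyed it in the example. So we shall build a trivial theory $T^+$ of unary functions in which each element $v$ sits in an interval $(l(v),u(v))$ of a partial order and some elements choose two others. Then $T$ will remember the order and the unordered triples, and nothing else.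

## 4. Partial orders generated by two functions

Fix $I$. The language $L^+$ has for each $m\in I$ a sort $P_m$ with constants $0,1$, predicates $V_{m,0},\dots,V_{m,m}$ and unary functions $l,u,r_1,r_2:P_m\to P_m$. Put $V=\bigcup V_{m,i}$. The level is $\lambda(0)=-1$, $\lambda(v)=i$ for $v\in V_{m,i}$, and $\lambda(1)=m+1$. Within each sort define
$$x\le y\ :\Longleftrightarrow\ x=0\ \text{ or }\ y=1\ \text{ or }\ u^i(x)=l^j(y)\in V\ \text{ for some } i,j\ge0 .$$

**Definition 4.1.** $\mathcal K$ is the class of $L^+$-structures with

* (A1) $P_m$ is the disjoint union of $\{0\},\{1\},V_{m,0},\dots,V_{m,m}$, with $0\ne1$; $l,u$ fix $0,1$; $r_k(0)=r_k(1)=0$;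
* (A2) $\lambda(l(v))<\lambda(v)<\lambda(u(v))$ for $v\in V$;
* (A3) $l^j(v)\le u^k(v)$ for $v\in V$ and $j,k\ge1$;
* (A4) $w(v)\ne v$ for $v\in V$ and every nonempty word $w$ in $l,u$;
* (A5) $r_1(v)=0$ iff $r_2(v)=0$; if $r_1(v)\ne0$, then $r_1(v),r_2(v)\in V$, the elements $v,r_1(v),r_2(v)$ are distinct, and $l(v)=0$, $u(v)=1$;
* (A6) if $r_1(v)\ne0$ and $v'\in\{r_1(v),r_2(v)\}$, then it is not the case that $r_1(v')\ne0$ and $\{v',r_1v',r_2v'\}=\{v,r_1v,r_2v\}$.

An lu-structure is a structure with $l,u$ only that satisfies (A1)–(A4).

By (A2) the exponents in the definition of $\le$ may be bounded by $m$ in $P_m$, so $\le$ is quantifier-free definable and the axioms are schemes of universal sentences. A set is closed (lu-closed) if it contains all constants and is closed under all functions (under $l,u$). We write $\langle\cdot\rangle$ and $\langle\cdot\rangle_{lu}$ for the closures. The functions are unary, so unions of closed sets are closed. Each axiom concerns the substructure generated by one element. Therefore, if structures $B_s\in\mathcal K$ pairwise intersect in the same set $A$, closed in each of them and with the same induced structure,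 then $\bigcup_sB_s\in\mathcal K$, and all $B_s$ are closed in it. This is the free amalgam.

A root is a $v\in V$ with $l(v)=0$, $u(v)=1$. A hyperedge is a set $\{v,r_1v,r_2v\}$ with $r_1(v)\ne0$. By (A6) its out-vertex $v$ is unique, and by (A5) out-vertices are roots. $R(x,y,z)$ says that $\{x,y,z\}$ is a hyperedge. Let
$$L=\{0,1,V_{m,i},\le,R\}$$
in each sort. If $B_0\subseteq B\in\mathcal K$ is closed, then $\le$ and $R$ computed in $B_0$ are the restrictions from $B$: a hyperedge of $B$ inside $B_0$ has its out-vertex in $B_0$, so it is a hyperedge of $B_0$. Moreover, a hyperedge of $B$ that meets $B\setminus B_0$ has its out-vertex in $B\setminus B_0$, since otherwise it would lie in $B_0$.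

The example of §1 is the structure with three roots of the same level, $r_1(x_3)=x_1$, $r_2(x_3)=x_2$ and $r_k=0$ on $x_1,x_2$. All axioms are immediate. The notion of lu-structure is self-dual (reverse the order, exchange $0,1$ and $l,u$), and "dually" refers to this.

**The case $m=1$: oriented forests.** On level $0$ we have $l(v)=0$, and $u(v)$ is $1$ or of level $1$. On level $1$ we have $u(v)=1$, and $l(v)$ is $0$ or of level $0$. So (A3) holds automatically, every vertex has at most one arrow into $V$, and by (A4) there is no directed cycle. The underlying graph is a forest: an undirected cycle with $k\ge3$ vertices has $k$ edges, each being the only arrow of one of its ends, so the arrows would orient the cycle consistently. A connected component has at most one root: a path with $k$ edges between two roots would need $k$ arrows, but only its $k-1$ inner vertices have arrows. In a finite tree, all arrows lead to the root, and we can make any other vertex $w$ the root by reversing the arrows on the path from $w$ to the old root; the order does not change. All later lemmas on lu-structures extend these remarks to larger $m$, where a vertex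 may have two arrows.

**Lemma 4.2.** In an lu-structure, $\le$ is a partial order; $x<y$ implies $\lambda(x)<\lambda(y)$; and $l(v)<v<u(v)$ for $v\in V$.

*Proof.* Reflexivity is clear. Nothing but $0$ is $\le0$, and $1$ is $\le$ nothing but $1$. If $u^ix=l^jy\in V$, then $\lambda(x)\le\lambda(u^ix)=\lambda(l^jy)\le\lambda(y)$, with equality throughout only if $i=j=0$, that is $x=y$. This gives antisymmetry and the statement on levels. Let $x\le y\le z$. If one of them is a constant, $x\le z$ is clear. Otherwise $u^ix=l^jy\in V$ and $u^ky=l^hz\in V$. If $j=0$, then $u^{i+k}x=l^hz$. If $k=0$, then $u^ix=l^{j+h}z$. If $j,k\ge1$, then (A3) gives $u^al^jy=l^bu^ky\in V$ for some $a,b$, so $u^{i+a}x=l^{b+h}z\in V$. (This is what (A3) is for.) The last statement is clear from the definition and (A2). $\square$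

Write $w\prec v$ ("$w$ is older") if $v,w\in V$ and $w\in\langle v\rangle_{lu}\setminus\{v\}$. By (A4), $\prec$ is a strict partial order. We shall often use:

(4.1) Let $c\ne v\in V$ with $v\notin\langle c\rangle_{lu}$. If $c<v$, then $c\le l(v)$; if $c>v$, then $c\ge u(v)$.

For $c=0$ the first part is trivial. For $c\in V$ we have $u^ic=l^jv\in V$, and $j\ge1$ because $v\notin\langle c\rangle_{lu}$; so $c\le l(v)$. The second part is dual.

**Lemma 4.3 (simple extensions).** Let $A$ be an lu-structure, $x<y$ in $A$ in the sort $P_m$, and $\lambda(x)<i<\lambda(y)$. Adding a new $v\in V_{m,i}$ with $l(v)=x$, $u(v)=y$ yields an lu-structure in which $A$ is lu-closed, and for $a\in A$: $v\le a\iff y\le a$, and $a\le v\iff a\le x$.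

We say that $v$ is added in $(x,y)$.

*Proof.* (A1) and (A2) are clear. (A3) for $v$: $l^{j-1}x\le x<y\le u^{k-1}y$. (A4) for $v$: $w(v)\in A$ for nonempty $w$. If $v\le a\ne1$, then $u^iv=l^ja\in V$, where $i\ge1$ as $l^ja\in A$. So $u^{i-1}y=l^ja$ and $y\le a$. The converse holds as $v\le y$. The rest is dual. $\square$

**Lemma 4.4 (entry points).** Let $B_0\subseteq B$ be lu-structures, $B_0$ lu-closed, $X=B\setminus B_0$. For $x\in X$ let $U(x)$ (resp. $L(x)$) be the first element of $B_0$ among $ux,u^2x,\dots$ (resp. $lx,l^2x,\dots$). Then $L(x)\le U(x)$. For $b\in B_0$: $x\le b\iff U(x)\le b$, and $b\le x\iff b\le L(x)$. For $x,y\in X$: $x\le y$ iff ($u^ix=l^jy\in X$ for some $i,j$) or $U(x)\le L(y)$.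

*Proof.* $U(x),L(x)$ exist, since the levels force the sequences to reach $1$, resp. $0$. $L(x)\le U(x)$ is (A3). Let $x\le b$; we may assume $b\ne1$. Then $u^ix=l^jb\in V$ lies in $B_0$, so it is $u^{i'}U(x)$ for some $i'$, and $U(x)\le b$. If $x,y\in X$ and $u^ix=l^jy\in V\cap B_0$, this element equals $u^{i'}U(x)=l^{j'}L(y)$, so $U(x)\le L(y)$. The converses hold by transitivity, the rest by duality. $\square$

The next lemma is the reason why a reduct can forget the functions: extensions of a closed set depend only on its $L$-structure.

**Lemma 4.5 (transport).** Let $B_0\subseteq B\in\mathcal K$ be closed, $B_0'\in\mathcal K$, $f:B_0\to B_0'$ an $L$-isomorphism, $X=B\setminus B_0$, $\tilde f=f\cup\mathrm{id}_X$. Let $B'=B_0'\sqcup X$ with the functions of $B_0'$ on $B_0'$ and $h_{B'}(x)=\tilde f(h_B(x))$ for $x\in X$, $h\in\{l,u,r_1,r_2\}$, with sorts and levels on $X$ as in $B$. Then $B'\in\mathcal K$, $B_0'$ is closed in $B'$, and $\tilde f:B\to B'$ is an $L$-isomorphism.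

*Proof.* Let $U',L'$ be the first entries into $B_0'$. Then $U'=fU$ and $L'=fL$ on $X$, and $l,u$-terms in $x\in X$ have the same value in $B$ and $B'$ as long as they stay in $X$; if a term value lies in $X$, all intermediate values do, too.

**Step 1: the axioms other than (A3).** (A1), (A2), (A5) are clear, as $\tilde f$ is injective and preserves constants and levels. (A4): a cycle through $x\in X$ stays in $X$. (A6): for $v\in B_0'$ everything happens in $B_0'$. Let $x\in X$, $r_1(x)\ne0$, and let $v'\in\{r_1x,r_2x\}$ (in $B'$) be an out-vertex with the same triple. If $v'\in X$, the injective map $\tilde f$ transfers this back to $B$, contradicting (A6) there. If $v'\in B_0'$, its triple lies in $B_0'\not\ni x$, a contradiction.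

**Step 2: (A3) for $x\in X$.** Let $s=l^jx$ and $t=u^kx$ in $B'$, $j,k\ge1$.

If $s,t\in B_0'$, then $s\le L'(x)\le U'(x)\le t$ in $B_0'$, because $L(x)\le U(x)$ and $f$ preserves $\le$.

If $s,t\in X$, then also $s=l^jx\le u^kx=t$ in $B$. By Lemma 4.4 either $u^as=l^bt\in X$ in $B$, and then also in $B'$; or $U(s)\le L(t)$, hence $U'(s)\le L'(t)$ in $B_0'$. In the latter case $\lambda(U'(s))>\lambda(s)\ge0$ and $\lambda(L'(t))<\lambda(t)$, so $U'(s)\ne0$ and $L'(t)\ne1$. Hence both lie in $V$, and $u^as=l^bt\in V$ for some $a,b$.

If $s\in X$ and $t\in B_0'$: in $B$ we have $s\le x\le U(x)$, so $U(s)\le U(x)$ by Lemma 4.4. Hence $U'(s)\le U'(x)\le t$ in $B_0'$, where $U'(s)\ne0$. So $t=1$ or $u^as=l^bt\in V$ for some $a,b$. The case $s\in B_0'$, $t\in X$ is dual.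

**Step 3: $\tilde f$ is an $L$-isomorphism.** By Steps 1 and 2, $B'\in\mathcal K$, and clearly $B_0'$ is closed. Lemma 4.4 applied on both sides shows that $\tilde f$ preserves $\le$ in both directions. A hyperedge meeting $X$ has its out-vertex in $X$, in $B$ as well as in $B'$, and $\tilde f$ maps the triple of $x\in X$ in $B$ to its triple in $B'$. Hyperedges inside $B_0$ and $B_0'$ correspond under $f$. $\square$

## 5. Cutting infinite pointer paths

If every extension were a sequence of simple extensions, we could argue one point at a time. It is not so. For $m=1$ consider an infinite path $y_0\to z_0\to y_1\to z_1\to\cdots$ with $u(y_h)=z_h$, $l(z_h)=y_{h+1}$. In a sequence of simple extensions each new element points to older ones, so no infinite path of new elements can arise. But a formula sees only a finite piece, and we can cut: keep $y_0,z_0,\dots,y_N$ and redefine $u'(y_N)=1$. The finite path arises by simple extensions ($y_N$ first), and all values before the last vertex are correct. The present section does this for all $m$, where (A3) makes cutting delicate.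

Suppose an lu-structure on $B_0\cup Y$ arises from $B_0$ by a finite sequence of simple extensions adding $y_1,\dots,y_s$ (with functions $l',u'$; $Y=\{y_1,\dots,y_s\}$). A finite $E\subseteq B_0$ is a parameter set for it if $E$ contains all values of $l',u'$ on $Y$ that lie in $B_0$, and the constants of all sorts of elements of $E\cup Y$.

**Lemma 5.1 (transfer).** Let $E$ be a parameter set, $A_0$ an lu-structure, and $g:E\to A_0$ a map preserving sorts, levels and $\le$ (in one direction). Then there is an lu-structure $A_0\sqcup Y$ obtained from $A_0$ by simple extensions, with $h(y)=(g\cup\mathrm{id}_Y)(h'(y))$ for $y\in Y$ and $h=l,u$.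

*Proof.* Add the $y_t$ in turn. We show inductively that $g_t=g\cup\mathrm{id}:E\cup\{y_1,\dots,y_t\}\to A_0\sqcup\{y_1,\dots,y_t\}$ preserves $\le$. From $l'(y_t)<u'(y_t)$ we get $g_{t-1}l'(y_t)\le g_{t-1}u'(y_t)$, and $<$ because of the levels. So $y_t$ can be added between them. If $z\le y_t$ with $z\in E\cup\{y_1,\dots,y_{t-1}\}$, then $z\le l'(y_t)$ by Lemma 4.3, so $g_{t-1}(z)\le g_{t-1}(l'(y_t))\le y_t$. The case $z\ge y_t$ is dual. $\square$

**Lemma 5.2 (approximation).** Let $B$ be an lu-structure, $B_0\subseteq B$ lu-closed, $X=B\setminus B_0$, $F\subseteq X$ finite. There are a finite $Y$ with $F\subseteq Y\subseteq X$ and an lu-structure $(l',u')$ on $B_0\cup Y$, obtained from $B_0$ by simple extensions adding the elements of $Y$ with their levels, such that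

* (a) $l'=l$ and $u'=u$ on $F$;
* (b) if $y\in Y$ and $z\in\{l'(y),u'(y)\}\cap V$, then $y,z$ are comparable in $B$.

*Proof.* **Step 1: chains.** The purpose is to handle what lies below and above a single element; the induction forces us to treat chains.

*Claim.* Let $C\subseteq B$ be a finite chain and $F\subseteq X$ finite. There are a finite $Y$ with $C\cap X\subseteq Y\subseteq\langle C\rangle_{lu}\cap X$ and a structure on $B_0\cup Y$, obtained by simple extensions adding the elements of $Y$ with their levels, which satisfies (b), in which $C$ is a chain, and with $l'=l$, $u'=u$ on $Y\cap F$.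

We use induction on the pair $(|F\cap\langle C\rangle_{lu}|,\ |C\cap X|)$, ordered lexicographically. If $C\cap X=\emptyset$, take $Y=\emptyset$. Otherwise let $v$ be $\prec$-maximal in $C\cap X$. Then $v\notin\langle c\rangle_{lu}$ for all $c\in C\setminus\{v\}$; for $c\in B_0$ this holds since $B_0$ is lu-closed.

*Case $v\in F$.* Let $C_1=(C\setminus\{v\})\cup\{l(v),u(v)\}$. By (4.1) every $c\in C\setminus\{v\}$ is $\le l(v)$ or $\ge u(v)$, so $C_1$ is a chain. Moreover $\langle C_1\rangle_{lu}\subseteq\langle C\rangle_{lu}$, and $v\notin\langle C_1\rangle_{lu}$ by (A4) and the choice of $v$. So the first number drops, and induction for $C_1$ gives $Y_1\not\ni v$. In the new structure $C_1$ is a chain, and chains are ordered by level. So $l(v)<u(v)$ there, and we may add $v$ in $(l(v),u(v))$. Put $Y=Y_1\cup\{v\}$. Condition (b) and correctness hold at $v$. If $c\in C$ and $c<v$ in $B$, then $c\le l(v)$ in $B$, so $c=l(v)$ or $\lambda(c)<\lambda(l(v))$. Hence $c\le l(v)<v$ in the new structure as well. Dually if $c>v$. So $C$ is a chain in the new structure.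

*Case $v\notin F$.* Apply induction to $C_1=C\setminus\{v\}$. Since $Y_1\subseteq\langle C_1\rangle_{lu}$, we have $v\notin Y_1$. No element of $C_1$ has level $\lambda(v)$. Add $v$ in $(x,y)$, where $x$ is the element of largest level $<\lambda(v)$ in $C_1\cup\{0\}$ and $y$ is the element of least level $>\lambda(v)$ in $C_1\cup\{1\}$. Then $C$ is a chain, and (b) holds for $v$ since $C$ is a chain of $B$. This proves the claim.

**Step 2: several generators.** We show by induction on $|G|$: if $G\subseteq X$ is finite and $F\subseteq\langle G\rangle_{lu}\cap X$ is finite, then there are $Y$ and a structure as in the lemma with $Y\subseteq\langle G\rangle_{lu}$. The lemma is the case $G=F$.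

For $G=\emptyset$ we have $F=\emptyset$ and take $Y=\emptyset$. Let $G=G'\cup\{c\}$ with $c\notin G'$, and $B^*=B_0\cup\langle G'\rangle_{lu}$, an lu-closed set. If $c\in B^*$, then $c\in\langle G'\rangle_{lu}$ and $\langle G\rangle_{lu}=\langle G'\rangle_{lu}$, so we are done by induction. Let $c\notin B^*$, and $F^c=F\setminus B^*\subseteq\langle c\rangle_{lu}$. If $F^c=\emptyset$, then $F\subseteq\langle G'\rangle_{lu}$ and we are done by induction.

Otherwise let $F'\supseteq F^c$ consist, for each $f\in F^c$, of all elements on one chosen path $c\to\dots\to f$ of applications of $l,u$. These elements lie outside the lu-closed set $B^*$ because $f$ does, and $c\in F'$. Apply the claim to $B^*\subseteq B$, $C=\{c\}$ and $F'$. We get $Y_c\subseteq\langle c\rangle_{lu}\setminus B^*$ with $c\in Y_c$, and new functions which are correct on $Y_c\cap F'$. Following the paths from $c$, each next vertex is a correct function value in $B^*\cup Y_c$ and is not in $B^*$. So $F'\subseteq Y_c$.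

Let $E\subseteq B^*$ be a parameter set for this extension of $B^*$. Let $F_1\subseteq\langle G'\rangle_{lu}\cap X$ be the finite set consisting of $F\cap B^*$, of $E\cap X$ and, for all $e\le e'$ in $E\cap V$ with a chosen witnessing equation $u^ie=l^je'\in V$, of all $u^ae$ ($a\le i$) and $l^be'$ ($b\le j$) lying in $X$. By induction there is a structure on $B_0\cup Y^*$ with $F_1\subseteq Y^*\subseteq\langle G'\rangle_{lu}$, correct on $F_1$ and with (b). Then $E\subseteq B_0\cup Y^*$, and the inclusion preserves $\le$, since the witnessing equations remain true. By Lemma 5.1 we can perform the extensions by $Y_c$ over $B_0\cup Y^*$ with the same function values. $Y=Y^*\cup Y_c$ is as required: it is correct on $F\subseteq F_1\cup F'$, and (b) holds on both parts. $\square$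

**Lemma 5.3 (adding the choices).** In the situation of Lemma 5.2, with $B_0\subseteq B\in\mathcal K$ closed, let
$$F_R\subseteq\{v\in F:r_1(v)\ne0,\ r_1(v),r_2(v)\in B_0\cup Y\}.$$
Put $r_k'=r_k$ on $B_0\cup F_R$ and $r_k'=0$ on $Y\setminus F_R$. Then $B'=B_0\cup Y\in\mathcal K$, and $B_0$ is closed in $B'$. If the parameter set $E$ also contains the values of $r_k'$ on $F_R$ lying in $B_0$, if $A_0\in\mathcal K$, and if $g:E\to A_0$ is injective and preserves sorts, levels and $\le$, then $A_0\sqcup Y$ with $h(y)=(g\cup\mathrm{id})(h'(y))$ for $h=l,u,r_1,r_2$ is in $\mathcal K$, with $A_0$ closed.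

*Proof.* (A5) holds on $F_R$ since $l,u$ are correct on $F$. The out-vertices of $B'$ lie in $B_0\cup F_R$ and have the same triples as in $B$, so two out-vertices with the same triple would contradict (A6) in $B$. For the second part, Lemma 5.1 gives the lu-structure. (A5) follows from injectivity and the preservation of constants. For (A6) let $v\in F_R$ and let $v'\ne v$ be an out-vertex with the same triple. If $v'\in A_0$, its triple lies in $A_0\not\ni v$. If $v'\in Y$, then $v'\in F_R$, and since $g\cup\mathrm{id}$ is injective, $v,v'$ have the same triple in $B'$, a contradiction. $\square$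

## 6. The trivial theory $T^+$ and its reduct $T$

For an infinite cardinal $\kappa$, $M\in\mathcal K$ is $\kappa$-rich if for all $B_0\subseteq B$ in $\mathcal K$ with $B_0$ closed in both $B$ and $M$ and $|B|<\kappa$ there is an embedding of $B$ into $M$ over $B_0$. Its image is automatically closed.

An $\aleph_1$-rich $M_1$ exists. Starting from the structure of constants, form an increasing chain $(N_\alpha)_{\alpha<\omega_1}$ in $\mathcal K$, each member closed in the later ones, with unions at limits, where $N_{\alpha+1}$ is the free amalgam of $N_\alpha$ with a copy of every countable extension $B\in\mathcal K$ of every countable closed $B_0\subseteq N_\alpha$ (up to isomorphism over $B_0$). Let $M_1$ be the union; a countable subset of $M_1$ lies in some $N_\alpha$. Let $T^+=\operatorname{Th}(M_1)$.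

**Proposition 6.1.** For $\kappa\ge\aleph_1$ every $\kappa$-saturated $N\models T^+$ is $\kappa$-rich. $T^+$ has quantifier elimination and is stable.

*Proof.* **Step 1: richness.** $N\in\mathcal K$, as $\mathcal K$ is universally axiomatized. Let $B_0\subseteq B$, $|B|<\kappa$, with $B_0$ closed in $B$ and $N$, and $X=B\setminus B_0$. By saturation it suffices that the diagram of $B$ over $B_0$, in variables $(x_b)_{b\in X}$, is finitely satisfiable in $N$. A finite part of it follows from finitely many conditions $h(x_c)=x_d$ or $h(x_c)=b$ with $h\in\{l,u,r_1,r_2\}$, level conditions, and conditions $x_c\ne x_d$, $x_c\ne b$, which involve a finite $F\subseteq X$ and a finite $\bar b\subseteq B_0$. Enlarging these, we may assume $r_1(c),r_2(c)\in F\cup\bar b$ for every $c$ for which a condition on some $r_k(x_c)$ occurs. Apply Lemmas 5.2 and 5.3, where $F_R$ is the set of those $c$ with $r_1(c)\ne0$. All our conditions hold in the resulting $B_0\cup Y$.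

Let $E\supseteq\bar b$ be a parameter set as in Lemma 5.3, enumerated by $\bar e$. Let $\chi(\bar e)$ express the sorts, the levels, the distinctness, and the relations $e\le e'$ that hold in $E$. Let $\Delta_Y(\bar y,\bar e)$ describe distinctness, levels and all function values of $Y$, and $\bar y\cap\bar e=\emptyset$. If $\bar e'\in M_1$ satisfies $\chi$, then Lemma 5.3 with the countable set $A_0=\langle\bar e'\rangle\subseteq M_1$, and $\aleph_1$-richness, yield $\bar y$ in $M_1$ with $\Delta_Y(\bar y,\bar e')$. So $M_1\models\forall\bar e\,(\chi\to\exists\bar y\,\Delta_Y)$, and so does $N$. Hence the finite part is satisfied in $N$.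

**Step 2: quantifier elimination.** By Step 1 the isomorphisms between closed subsets of size $<\kappa$ of $\kappa$-saturated models form a back-and-forth system: to add $c$ to the domain $B_1$, copy $\langle B_1c\rangle$ over the image and embed. So tuples with the same quantifier-free type have the same type.

**Step 3: stability.** By quantifier elimination the type of a finite tuple $a$ over a closed set $D$ is determined by which of the countably many term values $w(a)$ lie in $D$ and which elements of $D$ they are, and by the equalities and levels among term values. So for $|D|\le\mu=\mu^{\aleph_0}$ there are at most $\mu$ types. $\square$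

Let $\mu=\mu^{\aleph_0}$ be large and $\kappa=\mu^+$. Then $\kappa^{\aleph_0}=\kappa$, so $T^+$ is $\kappa$-stable. Since $\kappa$ is regular, the union of an elementary chain $(M_\alpha)_{\alpha<\kappa}$ of models of size $\kappa$, with $M_{\alpha+1}$ realizing all types over $M_\alpha$, is a saturated model of size $\kappa$. Let $\mathbb M^+$ be such a model, $\mathbb M=\mathbb M^+{\restriction}L$, and
$$T=\operatorname{Th}(\mathbb M).$$
Small means of size $<\kappa$. As $\le$ and $R$ are $L^+$-definable, $\mathbb M$ is saturated and $T$ is stable. The word "closed" always refers to the functions of $\mathbb M^+$. By Proposition 6.1, $\mathbb M^+$ is $\kappa$-rich; this is what "richness" means below.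

**Key Lemma 6.2.** If $B_1,B_2\subseteq\mathbb M$ are small and closed and $f:B_1\to B_2$ is an $L$-isomorphism, then $f$ is $T$-elementary, hence extends to an automorphism of $\mathbb M$.

*Proof.* These maps form a back-and-forth system. Given $c\in\mathbb M$, transport $\langle B_1c\rangle$ along $f$ (Lemma 4.5) to some $B_2'\supseteq B_2$ in $\mathcal K$, and embed $B_2'$ into $\mathbb M^+$ over $B_2$ by richness. The result is an $L$-isomorphism of closed sets that extends $f$ to $c$. The other direction is symmetric. $\square$

Note the strength of this: $f$ need not respect $l,u,r_1,r_2$ at all. We may re-store a closed set in any other way that gives the same order and triples.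

**Lemma 6.3.** Let $D\subseteq A,B$ be small closed sets with $A\cap B=D$. Then $A\downarrow_DB$ both in $T^+$ and in $T$, and $\operatorname{tp}_T(A/D)$ is stationary. Conversely, if $D\subseteq A,B$ are small and closed and $A\downarrow_DB$ in $T^+$, then $A\cap B=D$.

*Proof.* **Step 1: an invariant global type.** Let $\mathbb M'\succ\mathbb M^+$ be saturated of cardinality $\kappa'>\kappa$, with $\kappa'$ of the same kind as $\kappa$. Key Lemma 6.2 holds in $\mathbb M'$ for closed sets of size $<\kappa'$, in particular of size $\kappa$. By richness of $\mathbb M'$, applied to the free amalgam of $A$ and $\mathbb M^+$ over $D$, there is a closed $A^*\subseteq\mathbb M'$ with $A^*\cap\mathbb M=D$ and $A^*\cong_DA$, and $A^*\cup\mathbb M$ is closed. Let $q=\operatorname{tp}_T(A^*/\mathbb M)$.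

Let $\sigma\in\operatorname{Aut}(\mathbb M/D)$. We claim that $\sigma\cup\mathrm{id}_{A^*}$ is an $L$-automorphism of $A^*\cup\mathbb M$. For $x\in A^*\setminus D$ the entry points $U(x),L(x)$ into $\mathbb M$ lie in $\mathbb M\cap A^*=D$ and are fixed by $\sigma$, so $\le$ is preserved by Lemma 4.4. A hyperedge meeting $A^*\setminus D$ has its out-vertex there, hence lies in $A^*$, where the map is the identity. By Key Lemma 6.2 in $\mathbb M'$ the map is elementary, so $\sigma(q)=q$. By (F4), $q$ does not fork over $D$ and $q|D$ is stationary.

**Step 2: back to $A$ and $B$.** The given isomorphism on $A$ together with the identity on $B$ is an isomorphism of closed sets $A\cup B\to A^*\cup B$, as both are free amalgams over $D$. So $\operatorname{tp}_T(A/B)=q|B$. This gives the assertions for $T$. For $T^+$ argue in the same way with $\operatorname{Aut}(\mathbb M^+/D)$ and quantifier elimination instead of Key Lemma 6.2: $\sigma\cup\mathrm{id}_{A^*}$ is an $L^+$-automorphism of $A^*\cup\mathbb M$.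

**Step 3: the converse.** Let $c\in A\cap B$. Then $c\downarrow_Dc$ in $T^+$, so $c\in\operatorname{acl}_{T^+}(D)$. If $c\notin D$, we embed the free amalgam over $D$ of infinitely many copies of $\langle Dc\rangle$ and obtain infinitely many conjugates of $c$ over $D$, a contradiction. $\square$

**Corollary 6.4.** $T^+$ is trivial. $T$ interprets no infinite group.

*Proof.* **Step 1: triviality.** Work in $T^+$. Let $a,b,c$ be pairwise independent over $C$. By (F6) there is a small model $N$ with $C\subseteq\operatorname{dcl}^{eq}(N)$ and $N\downarrow_Cabc$; then $a,b,c$ are pairwise independent over $N$, and it suffices to show independence over $N$. By (F7) choose real $\tilde a,\tilde b,\tilde c$ with $a\in\operatorname{dcl}^{eq}(\tilde a)$ etc. and, successively,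
$$\tilde a\downarrow_{Na}bc,\qquad \tilde b\downarrow_{Nb}\tilde ac,\qquad \tilde c\downarrow_{Nc}\tilde a\tilde b .$$
Then $\tilde a\downarrow_Nb$ and $\tilde a\downarrow_Nc$; next $\tilde b\downarrow_N\tilde a$ and $\tilde b\downarrow_Nc$; next $\tilde c\downarrow_N\tilde a$ and $\tilde c\downarrow_N\tilde b$. By the converse in Lemma 6.3 the closed sets $\tilde A=\langle N\tilde a\rangle$, $\tilde B=\langle N\tilde b\rangle$, $\tilde C=\langle N\tilde c\rangle$ pairwise intersect in $N$. Hence $\tilde A\cap(\tilde B\cup\tilde C)=N$. The set $\tilde B\cup\tilde C$ is closed, so $\tilde A\downarrow_N\tilde B\tilde C$ by Lemma 6.3, and $a\downarrow_Nbc$. The other two statements follow by symmetry.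

**Step 2: groups.** An infinite group interpreted in $T$ is interpreted in $T^+$. Let $N$ be a small model over which it is defined, and let $g,h$ be $N$-independent generics. By (F8), $g,h,gh$ are pairwise independent over $N$, so by triviality $gh\downarrow_Ngh'$ holds with the pair $(g,h)$ in place of $gh'$, that is, $gh\downarrow_N(g,h)$. As $gh\in\operatorname{dcl}^{eq}(N,g,h)$, we get $gh\in\operatorname{acl}(N)$. But $gh$ is generic over $N$, so finitely many translates of a finite set would cover the infinite group, a contradiction. $\square$

From now on types, $\downarrow$ and $\operatorname{acl}$ refer to $T$, while quantifier elimination refers to $T^+$. Constants lie in $\operatorname{dcl}(\emptyset)$ and are tacitly included in closed sets.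

## 7. Flags and zigzags

Fix $m\in I$ and $1\le n\le m$. A flag is a tuple $a_0<\dots<a_n$ with $a_j\in V_{m,j}$, whose set is closed, with $r_k=0$ on it. By Lemma 4.3 and richness, flags exist with the $a_j$ added by simple extensions in any order, each inserted between its neighbors among $0,1$ and the elements already present. All flags have the same $L$-structure, so by Key Lemma 6.2 all flags have the same $T$-type. Hence we may prove each property for the flag whose functions suit us best. Write $a_{-1}:=0$.

**Proposition 7.1.** Every flag satisfies conditions (ii), (iii), (iv) of Definition 2.1 over $A=\emptyset$.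

*Proof.* **Step 1: condition (ii).** Let $1\le i<n$. Take a flag with $a_i$ added first, $(l,u)(a_i)=(0,1)$, then $a_{i-1},\dots,a_0$ with $(l,u)(a_j)=(0,a_{j+1})$, then $a_{i+1},\dots,a_n$ with $(l,u)(a_j)=(a_{j-1},1)$. The sets $\{a_i\}$, $\{a_i,a_{i+1}\}$, $\{a_0,\dots,a_i\}$ are closed, and the last two meet in the first. By Lemma 6.3, $a_{i+1}\downarrow_{a_i}a_0\dots a_{i-1}$.

For (iii) and (iv) let $0\le i<n$ and $D=\{a_0,\dots,a_{i-1}\}$. We have to show
$$\operatorname{acl}(Da_i)\cap\operatorname{acl}(Da_{i+1})=\operatorname{acl}(D);\qquad (7.1)$$
$i=0$ is (iii), and $i\ge1$ is (iv). Use the flag with $(l,u)(a_j)=(a_{j-1},1)$ for all $j$.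

**Step 2: the zigzag.** Put $y_0=a_i$, $z_0=a_{i+1}$. By richness choose in $\mathbb M$ successively, for $j\ge0$, a new $y_{j+1}\in V_{m,i}$ with $(l,u)=(a_{i-1},z_j)$ and then a new $z_{j+1}\in V_{m,i+1}$ with $(l,u)=(y_{j+1},1)$, with $r_k=0$, such that the set $D\cup\{y_0,z_0,\dots\}$ obtained at each step is closed. By Lemma 4.3, $D$ lies below all $y_h,z_h$, and the only other relations among the $y_h,z_h$ are $y_h<z_h$ and $y_{h+1}<z_h$.

**Step 3: neighbors on the zigzag look alike.**

*Claim A.* $\operatorname{tp}(y_{j+1}/\operatorname{acl}(Dz_j))=\operatorname{tp}(y_j/\operatorname{acl}(Dz_j))$.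

The closed set $D\cup\{y_0,z_0,\dots,y_j,z_j,y_{j+1}\}$ has the same $L$-structure as the one built over $D$ by adding $z_j$ in $(a_{i-1},1)$; then $y_j$ and $y_{j+1}$ in $(a_{i-1},z_j)$; then $z_{j-1}$ in $(y_j,1)$, $y_{j-1}$ in $(a_{i-1},z_{j-1})$, $z_{j-2}$ in $(y_{j-1},1)$, and so on down to $y_0$. By Key Lemma 6.2 it suffices to prove the claim in a closed copy of the latter. There $H=D\cup\{z_j\}$, $H\cup\{y_j\}$ and $H\cup\{y_{j+1}\}$ are closed, and $y_j,y_{j+1}$ have the same type over $H$, which is stationary by Lemma 6.3. By (F3) they have the same type over $\operatorname{acl}(H)$.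

*Claim B.* $\operatorname{tp}(z_{j+1}/\operatorname{acl}(Dy_{j+1}))=\operatorname{tp}(z_j/\operatorname{acl}(Dy_{j+1}))$.

The closed set $D\cup\{y_0,z_0,\dots,y_{j+1},z_{j+1}\}$ has the same $L$-structure as the one built over $D$ by adding $y_{j+1}$ in $(a_{i-1},1)$; then $z_j$ and $z_{j+1}$ in $(y_{j+1},1)$; then $y_j$ in $(a_{i-1},z_j)$, $z_{j-1}$ in $(y_j,1)$, and so on down to $y_0$. Conclude as before with $H=D\cup\{y_{j+1}\}$.

**Step 4: common algebraic elements travel along.** Let $e\in\operatorname{acl}(Da_i)\cap\operatorname{acl}(Da_{i+1})$. Choose formulas $\varphi(v,x),\chi(v,x)$ over $D$ with boundedly finitely many solutions $v$ for every $x$, such that $\varphi(e,a_i)$ and $\chi(e,a_{i+1})$ hold. Then $\varphi(e,y_j)\wedge\chi(e,z_j)$ for all $j$, by induction: since $e\in\operatorname{acl}(Dz_j)$, Claim A gives $\varphi(e,y_{j+1})$; then $e\in\operatorname{acl}(Dy_{j+1})$, and Claim B gives $\chi(e,z_{j+1})$.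

**Step 5: passing to the limit.** A finite stage need not be enough. For $i=0$ we shall see in §10 that all $y_j$ depend on $y_0$, as they lie in the same component. So we take the type that the $y_j$ approach. Let
$$Z=D\cup\{a_i\}\cup\{y'_h,z'_h:h<\omega\},\qquad (l,u)(y'_h)=(a_{i-1},z'_h),\quad (l,u)(z'_h)=(y'_{h+1},1),$$
with levels $i,i+1$ and $r_k=0$. Then $Z\in\mathcal K$. (A3) holds for $y'_h$ since $u^2y'_h=1$ and $l^jy'_h=l^{j-1}a_{i-1}=l^{j+1}z'_h$ for $j\ge1$; for the other $v\in Z\cap V$ it is trivial since $u(v)=1$. (A4) holds because along $y'_h\to z'_h\to y'_{h+1}$ the indices increase, and all other arrows lead into $D$ or to constants. Embed $Z$ into $\mathbb M^+$ over the closed set $D\cup\{a_i\}$. The sets $D\cup\{y'_h,z'_h:h<\omega\}$ and $D\cup\{a_i\}$ are closed with intersection $D$, so $y'_0\downarrow_Da_i$ by Lemma 6.3.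

Let $\theta(x)$ be an $L$-formula over $Da_i$ true of $y'_0$. By quantifier elimination it is equivalent to a quantifier-free $L^+$-formula over $Da_i$; let $k$ bound the length of its terms. Recall $u(y_j)=z_{j-1}$ and $l(z_{j-1})=y_{j-1}$ for $j\ge1$. So for $j>k$ the terms of length $\le k$ in $y_j$ correspond to those in $y'_0$ via $y_{j-h}\leftrightarrow y'_h$, $z_{j-1-h}\leftrightarrow z'_h$ and the identity on $D$ and the constants, and they do not reach $y_0=a_i$, which takes $2j$ steps. Hence $\theta(y_j)$ holds. Therefore $\operatorname{tp}(y'_0/Da_i)\cup\{\varphi(e,x)\}$ is finitely satisfiable, and realized by some $y^*$. Then $y^*\downarrow_Da_i$ and $e\in\operatorname{acl}(Dy^*)\cap\operatorname{acl}(Da_i)$, so $e\in\operatorname{acl}(D)$ by (F2). This proves (7.1). $\square$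

Condition (i) says that $a_n$ and $a_0$ are dependent in $T$. To see dependence in $T$ we need an invariant of the $L$-structure, and this is the count from §1, applied to components instead of points.

## 8. Counting components against triples

In an lu-structure $A$, the components are the connected components of the comparability graph of $\le$ on $V$. They are also the components of the pointer graph, with edges $\{v,l(v)\}$, $\{v,u(v)\}$ inside $V$, since $x\le y$ in $V$ means $u^ix=l^jy\in V$, and pointer edges are comparabilities. For $m=1$ they are the trees of the forest of §4.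

**Lemma 8.1.** Let $D\subseteq A$ be lu-structures, $D$ lu-closed.

* (a) Elements of $D$ connected in $A$ are connected in $D$.
* (b) Each component of $A$ contains at most one root; if a component of $A$ meets $D$, its root (if any) lies in $D$.

*Proof.* When a simple extension adds $v$ in $(x,y)$, the only pointer neighbors of $v$ are those of $x,y$ that lie in $V$. If both do, they are comparable, hence already connected. So either $v$ is a root and forms a new component, or $v$ joins exactly one old component. Components never merge. Hence, if $B'=D\cup Y$ arises from $D$ by simple extensions, then elements of $D$ connected in $B'$ are connected in $D$, roots in $Y$ are not connected to $D$, and distinct roots in $Y$ are not connected to each other.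

Now suppose a pointer path in $A$ contradicts (a) or (b); for the first part of (b) replace $D$ by the set of constants. Apply Lemma 5.2 with $F$ the set of vertices of the path outside $D$. As $l',u'$ are correct on $F$ and on $D$, the path is still a pointer path in $B'$ and the roots on it are still roots, which contradicts what we just said. $\square$

Let $A\in\mathcal K$. Out-vertices are roots, so each component $C$ has at most one out-edge $e_C$, namely the hyperedge whose out-vertex is the root of $C$. Each hyperedge is the out-edge of exactly one component. If $C$ meets the closed set $D$ and $e_C$ exists, then the root of $C$ lies in $D$ and $e_C\subseteq D$.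

Let $K$ be the set of components of $\mathbb M$. For finite $\mathcal U\subseteq K$ let $R[\mathcal U]$ be the set of hyperedges contained in $\bigcup\mathcal U$, and
$$\delta(\mathcal U)=|\mathcal U|-|R[\mathcal U]|,\qquad d(\mathcal U)=\min\{\delta(\mathcal W):\mathcal U\subseteq\mathcal W\subseteq K\text{ finite}\}.$$
We have $\delta\ge0$, because $C\mapsto e_C$ maps a subset of $\mathcal U$ onto $R[\mathcal U]$. For $\mathcal S\subseteq K$ let $C\in\mathrm{cl}_K(\mathcal S)$ iff $d(\mathcal U\cup\{C\})=d(\mathcal U)$ for some finite $\mathcal U\subseteq\mathcal S$.

**Lemma 8.2.** $\mathrm{cl}_K$ is a pregeometry on $K$.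

*Proof.* From $R[\mathcal U]\cup R[\mathcal W]\subseteq R[\mathcal U\cup\mathcal W]$ and $R[\mathcal U]\cap R[\mathcal W]=R[\mathcal U\cap\mathcal W]$ we get $\delta(\mathcal U\cup\mathcal W)+\delta(\mathcal U\cap\mathcal W)\le\delta(\mathcal U)+\delta(\mathcal W)$. Applying this to supersets of $\mathcal U_1,\mathcal U_2$ that attain $d(\mathcal U_1),d(\mathcal U_2)$ shows that $d$ is submodular as well. Also $d(\emptyset)=0$ and $d(\mathcal U)\le d(\mathcal U\cup\{C\})\le d(\mathcal U)+1$.

Let $d(\mathcal U\cup\{C\})=d(\mathcal U)$ and let $\mathcal U'\supseteq\mathcal U$ be finite. Then $d(\mathcal U'\cup\{C\})=d(\mathcal U')$: for $C\in\mathcal U'$ this is trivial, and otherwise submodularity for $\mathcal U\cup\{C\}$ and $\mathcal U'$ gives $d(\mathcal U'\cup\{C\})+d(\mathcal U)\le d(\mathcal U\cup\{C\})+d(\mathcal U')$. Monotonicity, finite character and $\mathcal S\subseteq\mathrm{cl}_K(\mathcal S)$ are clear.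

For idempotence let $C$ depend on $C_1,\dots,C_k\in\mathrm{cl}_K(\mathcal S)$. Choose a finite $\mathcal U\subseteq\mathcal S$ with $d(\mathcal U\cup\{C_s\})=d(\mathcal U)$ for all $s$. By the previous paragraph, $d(\mathcal U\cup\{C_1,\dots,C_k\})=d(\mathcal U)$, and adding $C$ does not change this value. So $d(\mathcal U\cup\{C\})=d(\mathcal U)$.

For exchange let $C\in\mathrm{cl}_K(\mathcal S\cup\{C'\})\setminus\mathrm{cl}_K(\mathcal S)$. Choose a finite $\mathcal U\subseteq\mathcal S$ with $d(\mathcal U\cup\{C',C\})=d(\mathcal U\cup\{C'\})$. Since $d(\mathcal U\cup\{C\})=d(\mathcal U)+1$, this common value is at least $d(\mathcal U)+1$, and it is at most $d(\mathcal U)+1$. So $d(\mathcal U\cup\{C,C'\})=d(\mathcal U\cup\{C\})$ and $C'\in\mathrm{cl}_K(\mathcal S\cup\{C\})$. $\square$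

For a real set $E$ let $K_E$ be the set of components meeting $E$, and let $\mathrm{cl}(E)$ be the set of elements of $V$ whose component lies in $\mathrm{cl}_K(K_E)$. This is a pregeometry on $V$ (constants in $E$ play no role), and it is $\operatorname{Aut}(\mathbb M)$-invariant, being defined from $\le$, $R$ and $V$.

**Lemma 8.3.** Let $D$ be closed and $C\in K\setminus K_D$. Then $C\in\mathrm{cl}_K(K_D)$ iff there is a finite $\mathcal W\subseteq K\setminus K_D$ with $C\in\mathcal W$ such that every $C'\in\mathcal W$ has an out-edge, contained in $\bigcup(\mathcal W\cup K_D)$. Moreover $\mathrm{cl}(D)\cup\{\text{constants}\}$ is closed.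

*Proof.* **Step 1: an inequality.** Let $\mathcal V\subseteq K$ be finite. Every hyperedge $e\in R[\mathcal V]\setminus R[\mathcal V\cap K_D]$ is the out-edge of some $C'\in\mathcal V\setminus K_D$: it is the out-edge of some $C'\in\mathcal V$, and if $C'\in K_D$, then $e\subseteq D$, so $e\in R[\mathcal V\cap K_D]$. Conversely, the out-edge of a $C'\notin K_D$ contains the root of $C'$, so it is not in $R[\mathcal V\cap K_D]$. Different components have different out-edges. Hence

(8.1) $\delta(\mathcal V)\ge\delta(\mathcal V\cap K_D)$, with equality iff each $C'\in\mathcal V\setminus K_D$ has an out-edge, contained in $\bigcup\mathcal V$.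

**Step 2: the equivalence.** ($\Rightarrow$) Let $\mathcal U\subseteq K_D$ be finite with $d(\mathcal U\cup\{C\})=d(\mathcal U)$. Choose $\mathcal V\supseteq\mathcal U\cup\{C\}$ with $\delta(\mathcal V)=d(\mathcal U)$. Then $\delta(\mathcal V)=d(\mathcal U)\le\delta(\mathcal V\cap K_D)\le\delta(\mathcal V)$, and $\mathcal W=\mathcal V\setminus K_D$ works by (8.1).

($\Leftarrow$) Let $\mathcal U_0\subseteq K_D$ be finite, containing the members of $K_D$ met by out-edges of members of $\mathcal W$. Choose $\mathcal V_0\supseteq\mathcal U_0$ with $\delta(\mathcal V_0)=d(\mathcal U_0)$; by (8.1) we may replace $\mathcal V_0$ by $\mathcal V_0\cap K_D$. Then $d(\mathcal V_0)=\delta(\mathcal V_0)$, and by (8.1) $\delta(\mathcal V_0)=\delta(\mathcal V_0\cup\mathcal W)\ge d(\mathcal V_0\cup\{C\})$. So $d(\mathcal V_0\cup\{C\})=d(\mathcal V_0)$.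

**Step 3: closedness.** The functions $l,u$ stay in the component or give constants. Let $x\in\mathrm{cl}(D)$ with $r_1(x)\ne0$. Then $x$ is the root of its component $C$. If $C\in K_D$, then $x\in D$ by Lemma 8.1(b), and $r_k(x)\in D$. Otherwise take $\mathcal W$ for $C$ as above. All members of $\mathcal W$ are in $\mathrm{cl}_K(K_D)$, by the same $\mathcal W$. So $r_1(x),r_2(x)\in e_C\subseteq\bigcup(\mathcal W\cup K_D)\subseteq\mathrm{cl}(D)$. $\square$

## 9. Moving the root of a finite component

For $m=1$ we moved a root by reversing arrows. For larger $m$ the statement below does it; the application needs only $Q=\{w\}$, but the induction needs chains.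

**Lemma 9.1 (re-rooting).** Let $G=C\cup\{0,1\}$ be a finite lu-structure in one sort with $C=G\cap V$ connected, and $Q\subseteq C$ a nonempty chain. There are $l',u'$ on $G$ making it an lu-structure with the same order and levels in which $Q\cup\{0,1\}$ is lu-closed.

*Proof.* We use induction on $|C|$. The case $|C|=1$ is trivial. Let $|C|\ge2$ and let $v\in C$ be $\prec$-maximal, so $v\notin\langle c\rangle_{lu}$ for $c\in C\setminus\{v\}$. Then $G\setminus\{v\}$ is lu-closed, $G$ is its simple extension by $v$, and $C\setminus\{v\}$ is connected by Lemma 8.1(a). Moreover, $v$ is not a root, since otherwise it would be isolated in the pointer graph.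

**Case 1: $v\notin Q$.** Apply induction to $G\setminus\{v\}$ and $Q$, and keep $l(v),u(v)$. By Lemma 4.3 the order is unchanged.

**Case 2: $v\in Q$.** The set $Q_1=(Q\setminus\{v\})\cup(\{l(v),u(v)\}\cap V)$ is nonempty, and $Q\cup Q_1=Q_1\cup\{v\}$ is a chain by (4.1). By induction there is $(l_1,u_1)$ on $G\setminus\{v\}$ with the same order and levels, for which $Q_1\cup\{0,1\}$ is lu-closed. Build a new structure from $\{0,1\}$ as follows. First add the chain $Q\cup Q_1$ element by element, the elements of $Q$ first, each inserted between its neighbors among the elements present. Then add the remaining $c\in C\setminus(Q\cup Q_1)$, in an order such that $l_1(c),u_1(c)$ are already present, each in $(l_1(c),u_1(c))$. Then $Q\cup\{0,1\}$ is lu-closed.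

We check inductively that the order on the elements present is that of $G$, which also shows that all steps are possible. For the chain this is clear. Let $c$ be one of the remaining elements, and $P$ the set of elements present before $c$. The set $P\setminus\{v\}$ is closed under $l_1,u_1$ and does not contain $c$. In the new structure, $z\in P$ satisfies $z<c$ iff $z\le l_1(c)$, by Lemma 4.3. For $z\ne v$ the same equivalence holds in $G$, by (4.1) for $(l_1,u_1)$, since $c\notin\langle z\rangle_{l_1u_1}$. Let $z=v$. In $G$ we have
$$v<c\iff u(v)\le c\iff u(v)\le l_1(c)\iff v\le l_1(c).$$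
The first and third equivalences are Lemma 4.3 for the extension of $G\setminus\{v\}$ by $v$. In the second, $u(v)\in Q_1\cup\{1\}$. If $u(v)=1$, both sides are false. Otherwise $u(v)\in P\setminus\{v\}$ and $u(v)\ne c$, so this is the case $z=u(v)$ already treated. Comparisons from above are dual. $\square$

## 10. One generic type on each level

For small closed $D$ let $p_D^{m,i}$ be the $T$-type over $D$ of a root $a^*\in V_{m,i}\setminus D$ with $r_k(a^*)=0$. Then $D\cup\{a^*\}$ is closed. Such a root exists by richness. The type is unique by Key Lemma 6.2, since $a^*$ is comparable only to itself and constants in $D\cup\{a^*\}$ and lies in no hyperedge there. By Lemma 8.1(b) the component of $a^*$ is not in $K_D$, and it has no out-edge, so $a^*\notin\mathrm{cl}(D)$ by Lemma 8.3.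

The central point is that every element outside $\mathrm{cl}(D)$ looks like this root. Consider §1 again: $D=\{x_1\}$ and $a=x_3$, which chooses $x_1$ and $x_2$. The component of $x_2$ has no out-edge. Let $x_2$ take over the choice: then $a$ becomes a root that chooses nothing, and the $L$-structure has not changed. In general we follow out-edges from $a$ until a component is free to choose, and pass all choices one step along the way. Since the structures are infinite, we can do this only after truncation, one formula at a time.

**Lemma 10.1.** If $D$ is small and closed and $a\in V_{m,i}\setminus\mathrm{cl}(D)$, then $\operatorname{tp}(a/D)=p_D^{m,i}$.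

*Proof.* Let $\varphi(x)$ be an $L$-formula over $D$ true of $a$, and let $\psi(x)$ be an equivalent (modulo $T^+$) quantifier-free $L^+$-formula over $D$ with terms of length $\le k$, $k\ge1$. We show $\varphi\in p_D^{m,i}$. Put $B=\langle Da\rangle$ and $X=B\setminus D$; $w$ ranges over words in $l,u,r_1,r_2$.

**Step 1: a path of components to one that is free, as far as $\psi$ can see.** Let $C_0$ be the component of $a$; $C_0\notin K_D$. Let $\mathcal W\subseteq K\setminus K_D$ be the smallest set containing $C_0$ such that, if $C'\in\mathcal W$ has an out-edge, all components outside $K_D$ met by $e_{C'}$ are in $\mathcal W$. If $\mathcal W$ were finite and all its members had out-edges, Lemma 8.3 would give $a\in\mathrm{cl}(D)$. So some member has no out-edge, or $\mathcal W$ is infinite. As there are finitely many $w(a)$ with $|w|\le k$, there is $C\in\mathcal W$ which has no out-edge or contains no $w(a)$ with $|w|\le k$. Choose a shortest sequence $C_0,\dots,C_t=C$ in $\mathcal W$ such that $e_{C_j}$ exists and meets $C_{j+1}$ for $j<t$. The $C_j$ are distinct. Let $e_j=e_{C_j}$ and $\rho_j$ the root of $C_j$ for $j<t$, put $w_0=a$,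 and choose $w_{j+1}\in e_j\cap C_{j+1}$. As $B$ is closed, Lemma 8.1(b) gives successively $\rho_0\in B$, $e_0\subseteq B$, $w_1\in B$, $\rho_1\in B$, and so on. By Lemma 8.1(a) there is, for $j<t$, a pointer path in $B$ from $w_j$ to $\rho_j$. It lies in $C_j$, hence in $X$.

**Step 2: truncation.** The purpose is to make the components on the path finite without changing $\psi$. Let $F\subseteq X$ be the finite set of all $w(a)\notin D$ with $|w|\le k$, all elements of the paths just chosen, all elements of $e_j\setminus D$ ($j<t$), and $w_t$. Let $F_R$ be the set of $v\in F$ with $r_1(v)\ne0$ such that $v=w(a)$ for some $|w|<k$ or $v=\rho_j$ for some $j<t$. For these, $r_1(v),r_2(v)\in D\cup F$. We have $F_R\cap C_t=\emptyset$: if $v\in C_t$ and $r_1(v)\ne0$, then $C_t$ has an out-edge, so it contains no $w(a)$ with $|w|\le k$; and $\rho_j\in C_j\ne C_t$ for $j<t$.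

Lemmas 5.2 and 5.3 give $B'=D\cup Y\in\mathcal K$ with $D$ closed in it. All functions of $B'$ are correct at all $w(a)$ with $|w|<k$. So terms of length $\le k$ in $a$ have the same values in $B'$ as in $B$, and $B'\models\psi(a)$. By Lemma 5.2(b) every component of $B'$ is contained in a component of $\mathbb M$. Let $C'_j$ be the component of $w_j$ in $B'$. Then $C'_j\subseteq C_j$, so the $C'_j$ are distinct and disjoint from $D$, hence contained in $Y$ and finite. For $j<t$ the path from $w_j$ to $\rho_j$ is still a pointer path in $B'$, so $\rho_j\in C'_j$; it is the root of $C'_j$, with out-edge $e_j\ni w_{j+1}$. The component $C'_t$ has no out-edge, since $F_R\cap C_t=\emptyset$.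

**Step 3: passing the choices along.** Define $B''$ on the same set. On each $C'_j$ ($0\le j\le t$) replace $l,u$ by functions as in Lemma 9.1 for the chain $\{w_j\}$, so that $w_j$ becomes the unique root of $C'_j$. Let $r_1,r_2$ enumerate $e_j\setminus\{w_{j+1}\}$ at $w_{j+1}$ for $j<t$, and be $0$ at $a=w_0$ and at all other elements of $\bigcup_jC'_j$. Elsewhere nothing changes. In $B'$ and $B''$ comparabilities in $V$ occur only inside components, so the order is unchanged, and (A1)–(A4) hold. (A5) holds as $w_{j+1}$ is now a root. The set of hyperedges is the same. Indeed, in $B'$ the only out-vertices in $\bigcup_jC'_j$ were $\rho_0,\dots,\rho_{t-1}$, with the pairwise distinct hyperedges $e_0,\dots,e_{t-1}$; in $B''$ they are $w_1,\dots,w_t$ with the same hyperedges. The out-vertices outside $\bigcup_jC'_j$ and their hyperedges are unchanged, and by (A6) in $B'$ these hyperedges differ from the $e_j$ and from each other. So each hyperedge of $B''$ has exactly one out-vertex, which is (A6). Thus $B''\in\mathcal K$ has the same $L$-structure as $B'$, $D$ is closed in it, and $a$ is a root with $r_k(a)=0$.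

**Step 4: comparison.** Embed $B'$ and $B''$ into $\mathbb M^+$ over $D$ via $\alpha$ and $\beta$. Then $\psi(\alpha(a))$, hence $\varphi(\alpha(a))$ holds. By Key Lemma 6.2 applied to $\beta\alpha^{-1}$, $\operatorname{tp}(\alpha(a)/D)=\operatorname{tp}(\beta(a)/D)=p_D^{m,i}$. So $\varphi\in p_D^{m,i}$. $\square$

**Proposition 10.2.**

* (a) For every small real $E$ all elements of $V_{m,i}\setminus\mathrm{cl}(E)$ have the same type over $E$.
* (b) There is an $\operatorname{Aut}(\mathbb M)$-invariant global type $\mathfrak p_{m,i}$ such that for all small real $E$ and $a\in V_{m,i}$: $a\models\mathfrak p_{m,i}|E\iff a\notin\mathrm{cl}(E)$. The type $\mathfrak p_{m,i}|\emptyset$ is stationary, with nonforking extensions $\mathfrak p_{m,i}|E$.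
* (c) If $a\in V\setminus\mathrm{cl}(E)$, with $E$ small and real, and $\bar a$ is a finite tuple in the component of $a$, then $\bar a\downarrow_\emptyset E$.

*Proof.* **Step 1: we may assume that $E$ has a closed basis.** Let $(e_\alpha)$ enumerate a $\mathrm{cl}$-basis of $E\cap V$. By richness choose distinct roots $e^*_\alpha$ with $r_k=0$ and the same sorts and levels as the $e_\alpha$. We claim $(e_\alpha)_{\alpha<\beta}\equiv(e^*_\alpha)_{\alpha<\beta}$ for all $\beta$. Limits are clear. If $\sigma\in\operatorname{Aut}(\mathbb M)$ maps $(e_\alpha)_{\alpha<\beta}$ to $(e^*_\alpha)_{\alpha<\beta}$, then by invariance $\sigma(e_\beta)\notin\mathrm{cl}(\{e^*_\alpha:\alpha<\beta\})$. The set $\{e^*_\alpha:\alpha<\beta\}$ is closed, so by Lemma 10.1 $\sigma(e_\beta)$ and the root $e^*_\beta$ have the same type over it. This proves the claim. All assertions are invariant, so after applying an automorphism of $\mathbb M$ we may assume that the basis, together with the constants, is a closed set $D$. Then $E\subseteq\mathrm{cl}(D)\cup\{\text{constants}\}$, and by Lemma 8.3 also $E^+:=\langle DE\rangle\subseteq\mathrm{cl}(D)\cup\{\text{constants}\}$.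 So $\mathrm{cl}(E^+)=\mathrm{cl}(E)$.

**Step 2: (a).** By Lemma 10.1 all $a\in V_{m,i}\setminus\mathrm{cl}(E)$ have the type $p^{m,i}_{E^+}$ over $E^+\supseteq E$.

**Step 3: (b).** Let $q_E$ be the common type over $E$ from (a); such $a$ exist, since realizations of $p^{m,i}_{E^+}$ as in its definition lie outside $\mathrm{cl}(E^+)=\mathrm{cl}(E)$. For $E\subseteq E'$ an element outside $\mathrm{cl}(E')$ is outside $\mathrm{cl}(E)$, so $q_E\subseteq q_{E'}$. Also $\sigma(q_E)=q_{\sigma E}$ for $\sigma\in\operatorname{Aut}(\mathbb M)$. So the $q_E$ define an invariant global type $\mathfrak p_{m,i}$, and (F4) gives the statements on stationarity and nonforking. If $a\models q_E$, then $a$ is conjugate over $E$ to an element outside $\mathrm{cl}(E)$, so $a\notin\mathrm{cl}(E)$.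

**Step 4: (c).** Assume the situation of Step 1 and $a\in V_{m,i}$. Let $a^*\in V_{m,i}$ be a root outside $E^+$ with $r_k(a^*)=0$, and $\tau\in\operatorname{Aut}(\mathbb M/E^+)$ with $\tau(a)=a^*$, which exists by Lemma 10.1. The component $C^*$ of $a^*$ is disjoint from $E^+$, and its only root is $a^*$ (Lemma 8.1(b)). So $r_k=0$ on $C^*$, and $\langle\tau(\bar a)\rangle\subseteq C^*\cup\{\text{constants}\}$. Hence $\langle\tau(\bar a)\rangle\cap E^+$ consists of constants, and $\tau(\bar a)\downarrow_\emptyset E^+$ by Lemma 6.3. Applying $\tau^{-1}$ we get $\bar a\downarrow_\emptyset E$. $\square$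

In particular, for small real sets $N\subseteq N'$ and $a\models\mathfrak p_{m,i}|N$:
$$a\downarrow_NN'\iff a\notin\mathrm{cl}(N').\qquad (10.1)$$

**Proposition 10.3.** Every flag $a_0,\dots,a_n$ in the sort $P_m$ witnesses $n$-ampleness over $\emptyset$, and $a_j\models\mathfrak p_{m,j}|\emptyset$ for all $j$.

*Proof.* By Proposition 7.1 only (i) and the last statement are left, and we may take the flag with $(l,u)(a_j)=(a_{j-1},1)$. It lies in one component, whose root $a_0$ has $r_k(a_0)=0$, so the component has no out-edge. By Lemma 8.3, with the closed set of constants as $D$, $a_j\notin\mathrm{cl}(\emptyset)$, that is, $a_j\models\mathfrak p_{m,j}|\emptyset$. As $a_n\in\mathrm{cl}(a_0)$, (10.1) gives $a_n\not\downarrow a_0$. $\square$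

## 11. Weight one, and a dependence of three points

Fix $m\in I$, $i\le m$ and write $\mathfrak p=\mathfrak p_{m,i}$. For the pregeometry $\mathrm{cl}$ let $\dim(\tilde b/E)$ be the size of a basis of (the non-constant part of) $\tilde b$ over $E$.

**Proposition 11.1.** Let $N$ be a small real set, $a\models\mathfrak p|N$, and $b,e$ tuples in $\mathbb M^{eq}$ with $b\downarrow_Ne$. Then $a\downarrow_Nb$ or $a\downarrow_Ne$. The same holds over any small $C\subseteq\mathbb M^{eq}$ in place of $N$; so $\mathfrak p|\emptyset$ has weight one.

*Proof.* **Step 1: reduction to real tuples.** Suppose not. By finite character we may take $b,e$ finite. By (F7) choose finite real $\tilde b$ with $b\in\operatorname{dcl}^{eq}(\tilde b)$, $\tilde b\downarrow_{Nb}ea$, and then finite real $\tilde e$ with $e\in\operatorname{dcl}^{eq}(\tilde e)$, $\tilde e\downarrow_{Ne}\tilde ba$. Then $\tilde b\downarrow_Ne$, hence $\tilde b\downarrow_N\tilde e$. Also $a\not\downarrow_N\tilde b$ and $a\not\downarrow_N\tilde e$. By (10.1), $a\in\mathrm{cl}(N\tilde b)\cap\mathrm{cl}(N\tilde e)$, while $a\notin\mathrm{cl}(N)$.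

**Step 2: counting dimensions.** Let $b_1,\dots,b_r$ be a $\mathrm{cl}$-basis of $\tilde b$ over $N$. Each $b_{s+1}$ realizes the generic type of its level over $Nb_1\dots b_s$, and $b_{s+1}\downarrow_{Nb_1\dots b_s}\tilde e$, so $b_{s+1}\notin\mathrm{cl}(N\tilde eb_1\dots b_s)$ by (10.1). Hence $\dim(\tilde b/N\tilde e)=r$. But $\dim(\tilde b/Na)=r-1$, since $a\in\mathrm{cl}(N\tilde b)\setminus\mathrm{cl}(N)$. As $a\in\mathrm{cl}(N\tilde e)$,
$$r=\dim(\tilde b/N\tilde e)=\dim(\tilde b/N\tilde ea)\le\dim(\tilde b/Na)=r-1,$$
a contradiction.

**Step 3: arbitrary bases.** Let $a\models\mathfrak p|C$ and $b\downarrow_Ce$. By (F6) take a small model $N$ with $C\subseteq\operatorname{dcl}^{eq}(N)$ and $N\downarrow_Cabe$. Then $a\downarrow_CN$, so $a\models\mathfrak p|N$ by stationarity; and $b\downarrow_Ne$. So $a\downarrow_Nb$ or $a\downarrow_Ne$, hence $a\downarrow_Cb$ or $a\downarrow_Ce$ by (F6). Finally, $\mathfrak p|\emptyset$ is not algebraic: for every small $E$ it has realizations outside $\mathrm{cl}(E)\supseteq E\cap V$. $\square$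

Consequently, for $N$ small real and $a\models\mathfrak p|N$:

(11.1) if $b\not\downarrow_Na$ and $e\downarrow_Nb$, then $e\downarrow_Na$.

**Lemma 11.2.** There are $x_1,x_2,x_3\models\mathfrak p|\emptyset$, pairwise independent, with $x_3\not\downarrow x_1x_2$.

*Proof.* Take the structure of §1: roots $x_1,x_2,x_3\in V_{m,i}$ with $r_k(x_1)=r_k(x_2)=0$, $r_1(x_3)=x_1$, $r_2(x_3)=x_2$, closed in $\mathbb M$. Let $C_j$ be the component of $x_j$. These are distinct by Lemma 8.1(b). $C_1,C_2$ have no out-edge, and $C_3$ has the out-edge $\{x_1,x_2,x_3\}$. Apply Lemma 8.3 over the closed sets $\emptyset,\{x_1\},\{x_2\},\{x_1,x_2\}$. As $C_1,C_2$ have no out-edge, $x_1,x_2\notin\mathrm{cl}(\emptyset)$ and $x_2\notin\mathrm{cl}(x_1)$. For $\{j,k\}=\{1,2\}$ we have $x_3\notin\mathrm{cl}(x_j)$, because a set $\mathcal W\ni C_3$ as in Lemma 8.3 would contain $C_k$, which has no out-edge. In particular $x_3\notin\mathrm{cl}(\emptyset)$. And $x_3\in\mathrm{cl}(x_1x_2)$ via $\mathcal W=\{C_3\}$. Now apply Proposition 10.2(b) and (10.1). $\square$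

## 12. Orthogonality to trivial types

Suppose a trivial type has a realization $b$ that depends on a generic $a$. The triple of Lemma 11.2 lets us attach copies of $b$ to the other two points $x,y$. By triviality the three copies are independent. Weight one then carries independence from the copies back to the points, until $a$ becomes independent of $xy$.

**Proposition 12.1.** $\mathfrak p|\emptyset$ is orthogonal to every trivial type.

*Proof.* Let $q\in S(B)$ be trivial, $D\supseteq B$, $a\models\mathfrak p|D$ (the unique nonforking extension), $b$ a realization of a nonforking extension of $q$ to $D$, and suppose $a\not\downarrow_Db$.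

**Step 1: passing to a model.** By (F6) choose a small model $N$ with $D\subseteq\operatorname{dcl}^{eq}(N)$ and $N\downarrow_Dab$. Then $a\models\mathfrak p|N$, $\operatorname{tp}(b/N)$ is a nonforking extension of $q$ (we identify types over $N$ and over $N\cup D$), and $a\not\downarrow_Nb$.

**Step 2: completing $a$ to a triple.** There are $x,y$ with $(a,x,y)\equiv(x_3,x_1,x_2)$ and $axy\downarrow N$: take a triple of this type independent from $N$. Its first coordinate realizes $\mathfrak p|N$, so we can move it to $a$ over $N$. Replacing $(x,y)$ by a realization of a nonforking extension of $\operatorname{tp}(xy/Na)$, we may assume $xy\downarrow_{Na}b$. Each of $a,x,y$ realizes $\mathfrak p|N$. They are pairwise independent over $N$: for instance, $a\downarrow x$ and $N\downarrow ax$ give $a\downarrow Nx$, so $a\downarrow_Nx$. And $a\not\downarrow_Nxy$, since otherwise $a\downarrow N$ would give $a\downarrow xy$.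

**Step 3: copies of $b$ at $x$ and $y$.** Choose $b_x,b_y$ with
$$xb_x\equiv_Nab\equiv_Nyb_y,\qquad b_x\downarrow_{Nx}aby,\qquad b_y\downarrow_{Ny}abxb_x .$$
From $x\downarrow_Na$ and $x\downarrow_{Na}b$ we get $x\downarrow_Nab$, so $xb_x\downarrow_Nab$. Likewise $y\downarrow_Nab$ and $yb_y\downarrow_Nab$. From $x\downarrow_Ny$ and $b_x\downarrow_{Nx}y$ we get $xb_x\downarrow_Ny$, and with $b_y\downarrow_{Ny}xb_x$ this gives $yb_y\downarrow_Nxb_x$. So $b,b_x,b_y$ are pairwise independent over $N$ and realize the same nonforking extension of $q$. They are distinct, because $b\notin\operatorname{acl}(N)$ by $a\not\downarrow_Nb$. By triviality of $q$ they are independent over $N$.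

**Step 4: carrying independence from the copies to the points.** We have $b_x\not\downarrow_Nx$ and $bb_y\downarrow_Nb_x$, so (11.1), applied to $x\models\mathfrak p|N$, gives $bb_y\downarrow_Nx$. Hence $b\downarrow_{Nb_y}x$. With $b\downarrow_Nb_y$ this yields $b\downarrow_Nxb_y$, so
$$b\downarrow_Nx\qquad\text{and}\qquad b\downarrow_{Nx}b_y .$$
Now work over $Nx$. We have $y\models\mathfrak p|Nx$, as $y\downarrow_Nx$. And $b_y\not\downarrow_{Nx}y$, since otherwise $y\downarrow_Nx$ would give $y\downarrow_Nb_y$, which is false. So (11.1) over $Nx$ gives $b\downarrow_{Nx}y$. Together with $b\downarrow_Nx$ we obtain $b\downarrow_Nxy$. Finally (11.1) over $N$ for $a$, with $b\not\downarrow_Na$ and $xy\downarrow_Nb$, gives $xy\downarrow_Na$. This contradicts Step 2. $\square$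

**Proof of Theorem 2.7.**

**Part 1.** $T$ is stable by §6 and is a reduct of the stable theory $T^+$, which is trivial by Corollary 6.4; the same corollary says that $T$ interprets no infinite group.

**Part 2.** By Proposition 10.3 flags witness $n$-ampleness over $\emptyset$ for $m\in I$ and $1\le n\le m$, and $\operatorname{tp}(a_j/\emptyset)=\mathfrak p_{m,j}|\emptyset$. This type has weight one by Proposition 11.1 and is orthogonal to every trivial type by Proposition 12.1.

**Part 3.** The purpose of this step is to reduce the whole flag to its first element, using that a flag lies in one component. Let $\bar a=(a_0,\dots,a_n)$ be a flag, $q\in S(B)$ trivial, $D\supseteq B$, $\bar a'\equiv\bar a$ with $\bar a'\downarrow D$, and $b$ a realization of a nonforking extension of $q$ to $D$. Suppose $\bar a'\not\downarrow_Db$. By (F6) choose a small model $N$ with $D\subseteq\operatorname{dcl}^{eq}(N)$ and $N\downarrow_D\bar a'b$. Then $\bar a'\downarrow N$, $\operatorname{tp}(b/N)$ is a nonforking extension of $q$, and $\bar a'\not\downarrow_Nb$. By (F7) choose a small real tuple $\tilde b$ with $b\in\operatorname{dcl}^{eq}(\tilde b)$ and $\tilde b\downarrow_{Nb}\bar a'$.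 Then $\bar a'\not\downarrow_N\tilde b$, so $\bar a'\not\downarrow_\emptyset N\tilde b$.

Since $\bar a'$ is a chain, it lies in one component. So Proposition 10.2(c) gives $a'_0\in\mathrm{cl}(N\tilde b)$. On the other hand $a'_0\models\mathfrak p_{m,0}|N$, as $a'_0\downarrow N$. By (10.1), $a'_0\not\downarrow_N\tilde b$. As $\tilde b\downarrow_{Nb}a'_0$, also $a'_0\not\downarrow_Nb$: otherwise $a'_0\downarrow_Nb$ and $a'_0\downarrow_{Nb}\tilde b$ would give $a'_0\downarrow_N\tilde b$. This contradicts Proposition 12.1. $\blacksquare$
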